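# No component $\mathbb{Z}[D_\infty]$ in the stable Auslander–Reiten quiver of $G_1T$

Throughout, $k$ is an algebraically closed field of characteristic $p>0$, and all modules are finite-dimensional.

## 1. Frobenius kernels, $G_1T$, and stable categories

Let $G$ be a connected reductive algebraic group over $k$, $T\subset G$ a maximal torus, $X(T)$ its character group, and $\mathfrak g=\operatorname{Lie}(G)$ with its $p$-map $x\mapsto x^{[p]}$.

**Definition (Frobenius kernels, $G_rT$).** $G_r$ is the kernel of the $r$-th iterate of the Frobenius morphism of $G$, and $G_rT$ is the subgroup scheme of $G$ generated by $G_r$ and $T$. A $G_1$-module is the same thing as a module over the restricted enveloping algebra $U_0(\mathfrak g)=U(\mathfrak g)/(x^p-x^{[p]};\,x\in\mathfrak g)$. A $G_1T$-module is a $U_0(\mathfrak g)$-module with a compatible $X(T)$-grading: root vectors shift weights by their root, and $\operatorname{Lie}(T)$ acts on a weight space by the differential of the weight. Write $\mathcal F$ for the functor that forgets the grading.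

**Example.** Let $G=\mathrm{SL}(2)$ with standard basis $e,h,f$ of $\mathfrak g$ and positive root $\alpha$. The *baby Verma module* $Z$ of highest weight $0$ has basis $v_0,\dots,v_{p-1}$, with $v_i$ of weight $-i\alpha$ and
$$fv_i=v_{i+1}\ (v_p:=0),\qquad hv_i=-2i\,v_i,\qquad ev_i=-i(i-1)v_{i-1}.$$
Indeed $(ef-fe)v_i=\bigl(-(i+1)i+i(i-1)\bigr)v_i=-2i\,v_i$, also for $i=p-1$, where $(i+1)i=0$ in $k$. Moreover $e^p=f^p=0$ and $h^p=h$ on $Z$. If $G=T$ is a torus, then $G_1T=T$ and every module is semisimple.

We use the following standard facts (Jantzen, *Representations of Algebraic Groups*, II.9): $\operatorname{mod}G_rT$ has projective covers and injective hulls; projective and injective modules coincide; and a $G_rT$-module is projective if and only if it is projective over $G_r$.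

**Definition (stable category).** $\underline{\operatorname{Hom}}(M,N)$ is $\operatorname{Hom}(M,N)$ modulo the maps that factor through a projective. $\Omega M$ is the kernel of a projective cover of $M$, $\Omega^{-1}M$ the cokernel of an injective hull, and $[1]=\Omega^{-1}$ is the shift of the triangulated stable category. Short exact sequences give triangles, and for $n\ge 1$
$$\operatorname{Ext}^n(M,N)\cong\underline{\operatorname{Hom}}(\Omega^nM,N)\cong\underline{\operatorname{Hom}}(M,\Omega^{-n}N).$$

If $M$ is indecomposable and non-projective, an endomorphism $q$ of $M$ that factors through a projective is not invertible, so it lies in the radical of the local algebra $\operatorname{End}(M)$. Hence $1+q$ is invertible. It follows that two indecomposable non-projective modules are isomorphic as soon as they are stably isomorphic, and that $\underline{\operatorname{End}}(M)$ is local with residue field $k$.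

A projective resolution over $G_rT$ is also one over $G_r$. So forgetting from $G_rT$ to $G_r$ commutes with $\Omega$ up to projective summands.

**Example.** Let $\mathfrak g=kx$ with $x^{[p]}=0$, so $U_0(\mathfrak g)=k[x]/(x^p)$. The indecomposables are the Jordan blocks $J_1,\dots,J_p$, $J_p$ is projective, and $\Omega J_i=J_{p-i}$ for $1\le i\le p-1$. Thus $\Omega^2=\mathrm{id}$ on objects, and $\operatorname{Ext}^n(k,k)$ is one-dimensional for each $n\ge0$.

**Comparing $G_rT$ with $G_r$.** For $\lambda\in X(T)$ let $k_{p^r\lambda}$ be the character of $G_rT$ that is trivial on $G_r$ and equal to $p^r\lambda$ on $T$. Let $M,N\in\operatorname{mod}G_rT$. Then $T$ acts on $\operatorname{Hom}_{G_r}(M,N)$ by conjugation. The subgroup $T_r\subset G_r$ acts trivially, so all weights lie in $p^rX(T)$. If $f$ has weight $p^r\lambda$, that is, $tft^{-1}=(p^r\lambda)(t)f$, then $tf(m)=(p^r\lambda)(t)f(tm)$. This says exactly that $m\otimes 1\mapsto f(m)$ is a $G_rT$-map $M\otimes k_{p^r\lambda}\to N$. Hence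
$$\operatorname{Hom}_{G_r}(M,N)=\bigoplus_{\lambda\in X(T)}\operatorname{Hom}_{G_rT}(M\otimes k_{p^r\lambda},N).\tag{1}$$

*The same holds for $\underline{\operatorname{Hom}}$.* Let $I$ be the injective hull of $M$ in $\operatorname{mod}G_rT$; it is injective over $G_r$. Any $G_r$-map from $M$ to a projective (hence injective) module extends to $I$. So the $G_r$-maps $M\to N$ factoring through projectives form the image of the $T$-equivariant restriction $\operatorname{Hom}_{G_r}(I,N)\to\operatorname{Hom}_{G_r}(M,N)$. By (1), the weight-$p^r\lambda$ part of this image is the image of $\operatorname{Hom}_{G_rT}(I\otimes k_{p^r\lambda},N)$. As $I\otimes k_{p^r\lambda}$ is an injective hull of $M\otimes k_{p^r\lambda}$, this is the set of $G_rT$-maps $M\otimes k_{p^r\lambda}\to N$ that factor through projectives. So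
$$\underline{\operatorname{Hom}}_{G_r}(M,N)=\bigoplus_{\lambda\in X(T)}\underline{\operatorname{Hom}}_{G_rT}(M\otimes k_{p^r\lambda},N).\tag{2}$$

## 2. Almost split sequences, $\mathbb{Z}[\Delta]$, and forks

**Definition (almost split sequence, stable AR quiver).** For an indecomposable non-projective $M$, the almost split sequence ending in $M$ is the non-split exact sequence $0\to\tau M\to E\xrightarrow{\pi}M\to0$ with $\tau M$ indecomposable such that each map $Y\to M$ that is not a split epimorphism factors through $\pi$. The vertices of the stable Auslander–Reiten quiver are the isomorphism classes of non-projective indecomposables. The arrows into $M$ come from the non-projective indecomposable summands of $E$, and $\tau$ is the translation. Arrows are measured by $\operatorname{rad}(X,Y)/\operatorname{rad}^2(X,Y)$. We write $\Gamma_s(G_rT)$ for the stable AR quiver of $\operatorname{mod}G_rT$.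

**Example.** Over $k[x]/(x^m)$, the almost split sequence ending in $J_i$ ($1\le i<m$) is $0\to J_i\to J_{i-1}\oplus J_{i+1}\to J_i\to 0$ with $J_0=0$. So $\tau=\mathrm{id}$.

**Definition ($\mathbb{Z}[\Delta]$).** Let $\Delta$ be a tree, and orient its edges. $\mathbb Z[\Delta]$ has vertices $(n,x)$ with $n\in\mathbb Z$ and $x$ a vertex of $\Delta$; each arrow $x\to y$ of $\Delta$ gives arrows $(n,x)\to(n,y)$ and $(n,y)\to(n+1,x)$; the translation is $\tau(n,x)=(n-1,x)$. Up to isomorphism the orientation does not matter. A component $\Theta\cong\mathbb Z[\Delta]$ has trivial valuation: each arrow corresponds to a summand of multiplicity one.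

**Example.** $A_\infty$ is a half-line, $A_\infty^\infty$ a line, and $D_\infty$ has two end vertices $a,b$, both joined to $c$, with a half-line $c-d-\cdots$ starting at $c$.

**Definition (forked tree).** A tree is *forked* if it has distinct vertices $a\ne b$, each having exactly one neighbor, and the same one $c$.

**Example.** $D_\infty$ and $\tilde D_n$ are forked, and so is $A_3$ (with $c$ in the middle). $A_\infty$ and $A_\infty^\infty$ are not.

**Notation at a fork.** If $\Theta\cong\mathbb Z[\Delta]$ with $\Delta$ forked, orient $a\to c\leftarrow b$ and let $A_n,B_n,D_n$ be the modules at $(n,a),(n,b),(n,c)$. Then $\tau A_{n+1}=A_n$, and the only arrow into $A_{n+1}$ comes from $D_n$; likewise for $B_{n+1}$. So, up to projective summands of the middle terms, the almost split sequences give triangles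
$$A_n\to D_n\to A_{n+1}\to A_n[1],\qquad B_n\to D_n\to B_{n+1}\to B_n[1].\tag{3}$$
The two triangles have the same middle term.

## 3. Rank varieties and complexity

**Definition (rank variety).** Let $\mathcal V_{\mathfrak g}=\{x\in\mathfrak g;\ x^{[p]}=0\}$. For a $U_0(\mathfrak g)$-module $M$ put
$$\mathcal V_{\mathfrak g}(M)=\{x\in\mathcal V_{\mathfrak g};\ M|_{U_0(kx)}\text{ is not projective}\}\cup\{0\},$$
and for $M\in\operatorname{mod}G_1T$ put $\mathcal V_{\mathfrak g}(M)=\mathcal V_{\mathfrak g}(\mathcal F(M))$. This variety is constant on each component $\Theta$ of $\Gamma_s(G_1T)$ and is then denoted $\mathcal V_{\mathfrak g}(\Theta)$.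

It is closed. For $0\neq x\in\mathcal V_{\mathfrak g}$ the Jordan blocks of $x$ on $M$ have size at most $p$. So the rank of $x$ on $M$ is at most $(1-\frac1p)\dim M$, with equality exactly when $M|_{U_0(kx)}$ is free. Thus non-projectivity is the closed condition that the rank be smaller.

**Example.** For $\mathrm{SL}(2)$, $\mathcal V_{\mathfrak g}$ is the set of nilpotent matrices in $\mathfrak{sl}_2$, given in the trace-zero matrices by $\det=0$. It is irreducible of dimension $2$. For the trivial module, $\mathcal V_{\mathfrak g}(k)=\mathcal V_{\mathfrak g}$. The baby Verma module $Z$ is free of rank one over $U_0(kf)$, so $f\notin\mathcal V_{\mathfrak g}(Z)$. On the other hand $ev_0=ev_1=0$, so $e$ has a kernel of dimension at least $2$ on the $p$-dimensional $Z$; hence $Z$ is not free over $U_0(ke)$, and $e\in\mathcal V_{\mathfrak g}(Z)$.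

**Definition (complexity).** The complexity of $M$ over $G_1$ is the least integer $c\ge0$ such that, for some constant $C$, the terms $P_n$ of a minimal projective resolution satisfy $\dim P_n\le Cn^{c-1}$ for all $n\geq 1$.

We use the theorem that *the complexity of $M$ equals $\dim\mathcal V_{\mathfrak g}(M)$* (Friedlander–Parshall, Invent. Math. 86 (1986); for all $p$, Suslin–Friedlander–Bendel, J. Amer. Math. Soc. 10 (1997)).

**Example.** Over $k[x,y]/(x^p,y^p)$ (the abelian Lie algebra $kx\oplus ky$ with zero $p$-map), the Künneth formula gives $\dim\operatorname{Ext}^n(k,k)=n+1$. So $P_n$ is free of rank $n+1$ and $k$ has complexity $2$, which is the dimension of $\mathcal V_{\mathfrak g}(k)=kx\oplus ky$.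

## 4. Do the components $\mathbb Z[D_\infty]$ occur?

The following results are known, and we take them as input.

1. Every component $\Theta\subset\Gamma_s(G_1T)$ is isomorphic to $\mathbb Z[A_\infty]$, $\mathbb Z[A_\infty^\infty]$ or $\mathbb Z[D_\infty]$.
2. If $\dim\mathcal V_{\mathfrak g}(\Theta)\ne2$, then $\Theta\cong\mathbb Z[A_\infty]$.
3. If $\Theta\subset\Gamma_s(\mathrm{SL}(2)_1T)$ has a rank variety of dimension $2$, then $\Theta\cong\mathbb Z[A_\infty^\infty]$.

The question, posed in "G₁T-Modules, AR-Components, and Good Filtrations", is whether the third shape in fact 1 really appears: are there $k$, $G$, $T$ and a component $\Theta\cong\mathbb Z[D_\infty]$?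

**Theorem A.** Let $G$ be connected reductive over an algebraically closed field $k$ of characteristic $p>0$. No component of $\Gamma_s(G_1T)$ is isomorphic to $\mathbb Z[D_\infty]$. Hence every component is isomorphic to $\mathbb Z[A_\infty]$ or $\mathbb Z[A_\infty^\infty]$, and both types occur (already for $G=\mathrm{SL}(2)$).

**The smallest groups.** If $G$ is a torus, every module is projective and $\Gamma_s(G_1T)$ is empty. If $G=\mathrm{SL}(2)$, a component with rank variety of dimension $2$ is $\mathbb Z[A^\infty_\infty]$ by fact 3, and any other is $\mathbb Z[A_\infty]$ by fact 2. So for these groups the facts already exclude $\mathbb Z[D_\infty]$. In general the facts leave open the components with a two-dimensional rank variety.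

**Both types occur for $\mathrm{SL}(2)$.** The trivial module has rank variety of dimension $2$, so by fact 3 its component is $\mathbb Z[A_\infty^\infty]$. For $Z$: its $T$-weights $0,-\alpha,\dots,-(p-1)\alpha$ are distinct with one-dimensional weight spaces, and $v_0$ generates $Z$. In a decomposition of $Z$ as a $G_1T$-module, one summand contains the weight space $kv_0$, hence is all of $Z$. So $Z$ is indecomposable. It is not projective, because a projective $U_0(\mathfrak g)$-module is free over $U_0(ke)$. Finally, $\mathcal V_{\mathfrak g}(Z)$ is a proper closed subset (it misses $f$) of an irreducible surface, so its dimension is at most $1$. By fact 2 the component of $Z$ is $\mathbb Z[A_\infty]$.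

What remains is the exclusion of $\mathbb Z[D_\infty]$.

## 5. Dimensions see nothing; maps from $A_0$ see one defect

**Comparing dimensions.** The first thing to try on (3) is counting dimensions. Suppose for simplicity that no projective summands occur in the middle terms. Then $\dim A_n+\dim A_{n+1}=\dim D_n=\dim B_n+\dim B_{n+1}$, so $d(n)=\dim A_n-\dim B_n$ satisfies $d(n+1)=-d(n)$. This alternation looks suspicious, since one expects smooth growth along $\tau$-orbits. But even if one knew that $d$ is eventually a polynomial, the conclusion would only be $d=0$, that is, $\dim A_n=\dim B_n$. This is no contradiction, and for a clear reason: $\mathbb Z[D_\infty]$ has an automorphism that exchanges all $A_n$ with all $B_n$, and a count that treats both sides alike allows the answer "both sides are equal".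

So we must break the symmetry and use a function that fails to be additive at exactly one place. The module $A_0$ itself provides it. Write $\mathbf 1_{X\cong M}$ for $1$ if $X\cong M$ and $0$ otherwise.

**Lemma 1.** Let $X,M$ be indecomposable non-projective in $\operatorname{mod}G_rT$, or in $\operatorname{mod}\mathcal G$ for an infinitesimal group scheme $\mathcal G$. Let $\tau M\to E\xrightarrow{\pi}M\xrightarrow{w}\tau M[1]$ be the triangle of the almost split sequence ending in $M$.

(i) $\pi$ is not a stable split epimorphism, $w\neq0$, and $wh=0$ for every $h:Y\to M$ that is not a stable split epimorphism.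

(ii) $\dim\underline{\operatorname{Hom}}(X,\tau M)-\dim\underline{\operatorname{Hom}}(X,E)+\dim\underline{\operatorname{Hom}}(X,M)=\mathbf 1_{X\cong M}+\mathbf 1_{X[1]\cong M}.$

*Proof.* (i) If $\pi g=\mathrm{id}_M$ stably, then $\pi g=\mathrm{id}_M+q$ with $q$ factoring through a projective. By Section 1 this is invertible, so the almost split sequence splits, a contradiction. If $w$ were $0$, then $\mathrm{id}_M$ would factor stably through $\pi$; so $w\ne0$. If $h$ is not a stable split epimorphism, it is not a split epimorphism of modules, so $h$ factors through $\pi$, and $w\pi=0$ gives $wh=0$.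

(ii) *The rank of $w_*:\underline{\operatorname{Hom}}(X,M)\to\underline{\operatorname{Hom}}(X,\tau M[1])$ is $\mathbf 1_{X\cong M}$.* A map between indecomposables is a stable split epimorphism only if it is a stable isomorphism. If $X\not\cong M$, part (i) gives $w_*=0$. If $X=M$, the non-isomorphisms form $\operatorname{rad}\underline{\operatorname{End}}(M)$ and are killed, and an isomorphism $h$ has $wh\ne0$. So the kernel is the radical, which has codimension $1$.

Applying this to $X[1]$ in place of $X$ (the map is the shift of $w_*$, up to sign), the map $\underline{\operatorname{Hom}}(X,M[-1])\to\underline{\operatorname{Hom}}(X,\tau M)$ has rank $\mathbf 1_{X[1]\cong M}$. In the exact sequence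
$$\underline{\operatorname{Hom}}(X,M[-1])\to\underline{\operatorname{Hom}}(X,\tau M)\to\underline{\operatorname{Hom}}(X,E)\to\underline{\operatorname{Hom}}(X,M)\to\underline{\operatorname{Hom}}(X,\tau M[1])$$
let $r_1,r_2,r_3,r_4$ be the ranks of the four maps. The three inner dimensions are $r_1+r_2$, $r_2+r_3$, $r_3+r_4$, so the alternating sum is $r_1+r_4$. $\square$

**Checks by hand.** For $k[x]/(x^p)$ with $p=3$: $\underline{\operatorname{Hom}}(J_i,J_j)$ is one-dimensional for $i,j\in\{1,2\}$, and the sequence ending in $J_1$ is $0\to J_1\to J_2\to J_1\to 0$. For $X=J_1$ we get $1-1+1=1$, from $X\cong M$. For $X=J_2$ we get $1-1+1=1$, from $X[1]=J_1\cong M$. For $p=2$, $M=X=J_1$, the middle term $J_2$ is projective, and $1-0+1=2$: both terms on the right count.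

**Why the shift term matters.** Take $k[x]/(x^4)$. Its stable quiver has vertices $J_1,J_2,J_3$ with $\tau=\mathrm{id}$, and $J_1,J_3$ both have $J_2$ as their only neighbor. This is a fork, though in $\mathbb Z[A_3]/\tau$ rather than in $\mathbb Z[A_3]$. A map $J_1\to J_j$ has image in the socle, and for $j\le3$ it does not factor through $J_4$, since any map $J_4\to J_j$ kills the socle of $J_4$. So $\dim\underline{\operatorname{Hom}}(J_1,J_j)=1$ for $j=1,2,3$. In Lemma 1 with $X=J_1$, the defect at $M=J_1$ is $1$, from $X\cong M$, and the defect at $M=J_3$ is also $1$, since $J_1[1]\cong J_3$. The two cancel in the difference. So a fork alone is not absurd: we must show that a shift of $A_0$ does not fall on the fork.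

**The recurrence over $G_1T$, and where it stops.** Let $\Theta\cong\mathbb Z[D_\infty]$ be a component of $\Gamma_s(G_1T)$ and put
$$e_T(n)=\dim\underline{\operatorname{Hom}}_{G_1T}(A_0,A_n)-\dim\underline{\operatorname{Hom}}_{G_1T}(A_0,B_n).$$
Subtracting Lemma 1(ii) for the two triangles (3), the terms with $D_n$ cancel. If $A_0[1]$ is none of the $A_m,B_m$, the result is $e_T(n)+e_T(n+1)=\delta_{n,-1}$. So $e_T$ alternates in sign on each side of the defect, and is not identically zero. We shall see that $\tau=\Omega^2$, so for $n\ge 1$ the number $e_T(n)$ is a difference of dimensions of groups $\operatorname{Ext}^{2n}_{G_1T}$. A contradiction would follow if such dimensions were eventually polynomial in $n$.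

Here the argument stops. Over $G_1$, Ext-groups are finitely generated over a polynomial ring generated in degree $2$ (Section 7), so their dimensions are eventually polynomial. But $\operatorname{Ext}_{G_1T}$ is the weight-zero part of $\operatorname{Ext}_{G_1}$, and nothing forces the generators to have weight zero. The weight-zero part of such an object can misbehave: in $k[x,y]$ with $x,y$ of degree $2$ and weights $\lambda,-\lambda\neq 0$, degree $2n$ has dimension $n+1$, but the weight-zero part is $k[xy]$, of dimension $\frac12(1+(-1)^n)$ in degree $2n$. An alternating term is exactly what the recurrence allows.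

**The way past.** Use $G_1$-maps instead, so that Ext is taken over $U_0(\mathfrak g)$. By (2) this means summing Lemma 1 over all twists $A_0\otimes k_{p\lambda}$. The price is that every twist that returns to the fork could contribute a defect. We have to prove that among all twists and their shifts only $A_0$ itself does so. This is where $\dim\mathcal V_{\mathfrak g}(\Theta)=2$ enters.

Two tools are needed: the formula $\tau=\Omega^2$ with a duality for negative $n$ (Section 6), and polynomial growth (Section 7).

## 6. Integrals, Tate duality, and $\tau=\Omega^2$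

Let $\mathcal G$ be an infinitesimal group scheme and $H=\operatorname{Dist}(\mathcal G)=k[\mathcal G]^*$. This is a finite-dimensional cocommutative Hopf algebra with augmentation $\varepsilon$ and antipode $s$, $s^2=1$; $\mathcal G$-modules are $H$-modules. For $\mathcal G=G_1$, $H=U_0(\mathfrak g)$. Projective and injective $H$-modules coincide, and tensoring a projective with any module gives a projective.

**Definition (integral, modular character).** A left integral is an element $\nu\in H$ with $u\nu=\varepsilon(u)\nu$ for all $u$; right integrals are defined symmetrically. Left integrals form a line $k\nu$, and so do right integrals (Larson–Sweedler). Since $\nu u$ is again a left integral, $\nu u=\zeta(u)\nu$ for an algebra homomorphism $\zeta:H\to k$, that is, a character of $\mathcal G$: the *modular character*.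

**Example.** In $k[x]/(x^p)$, $\nu=x^{p-1}$ and $\zeta=\varepsilon$. For a case with $\zeta\ne\varepsilon$, take $\mathfrak b=kh\oplus ke$ with $[h,e]=e$, $h^{[p]}=h$, $e^{[p]}=0$. From $he=e(h+1)$ we get $he^{p-1}=e^{p-1}(h-1)$. Put $g(h)=\prod_{i\in\mathbb F_p,\,i\neq1}(h-i)$, so $(h-1)g(h)=0$, and $\nu=e^{p-1}g(h)$. Then $e\nu=0$ and $h\nu=e^{p-1}(h-1)g(h)=0$, so $\nu$ is a left integral. But $\nu h=e^{p-1}g(h)h=\nu$, and $\nu e=e^pg(h+1)=0$. So $\zeta(h)=1$, $\zeta(e)=0$.

For Theorem A only $\mathcal G=G_1$ is needed, where $\zeta=\varepsilon$ by the next lemma. On a first pass, read $\zeta=1$ everywhere.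

**Lemma 2.** For $G$ connected reductive and $\mathcal G=G_r$, $\nu$ is invariant under the conjugation action of $G$, and $\zeta=\varepsilon$.

*Proof.* $G$ acts on $H$ by Hopf algebra automorphisms, so it preserves the line $k\nu$, which is a one-dimensional $G$-module. The derived group of $G$ is perfect, so it acts trivially; the center acts trivially on $H$ because the action is by conjugation. The two generate $G$, so $G$ acts trivially on $k\nu$, and hence so does $G_r$. The action of $G_r$ is the adjoint action of $H$ on itself, so
$$\varepsilon(u)\nu=\sum u_{(1)}\nu\,s(u_{(2)})=\sum\varepsilon(u_{(1)})\nu\,s(u_{(2)})=\nu\,s(u).$$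
As $s$ is bijective and $\varepsilon s=\varepsilon$, $\nu u=\varepsilon(u)\nu$. $\square$

**Lemma 3 (duality).** (i) For $M,N\in\operatorname{mod}\mathcal G$ there is an isomorphism, natural in $N$,
$$\underline{\operatorname{Hom}}_{\mathcal G}(M,N)^*\cong\underline{\operatorname{Hom}}_{\mathcal G}(N,\Omega M\otimes k_\zeta).$$
(ii) For $\mathcal G=G_r$ with $G$ connected reductive and $M,N\in\operatorname{mod}G_rT$, the isomorphism $\underline{\operatorname{Hom}}_{G_r}(M,N)^*\cong\underline{\operatorname{Hom}}_{G_r}(N,\Omega M)$ is $T$-equivariant, and $\underline{\operatorname{Hom}}_{G_rT}(M,N)^*\cong\underline{\operatorname{Hom}}_{G_rT}(N,\Omega M)$ naturally in $N$.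

*Proof.* The plan is to realize $\underline{\operatorname{Hom}}$ as the cokernel of a norm map (multiplication by $\nu$) and to see what transposition does to this map.

**Step 1: twists.** *Purpose: relate $s(\nu)$ to $\nu$.* For a character $\chi$ put $\theta_\chi(u)=\sum\chi(u_{(1)})u_{(2)}$. This is an algebra automorphism of $H$ with $\theta_\chi^{-1}=\theta_{\chi^{-1}}$ and $\varepsilon\circ\theta_\chi=\chi$. By cocommutativity, $u$ acts on $Q\otimes k_\chi$ as $\theta_\chi(u)$ acts on $Q$. Note $\zeta\circ\theta_{\zeta^{-1}}=\varepsilon\circ\theta_\zeta\circ\theta_{\zeta^{-1}}=\varepsilon$. So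
$$\theta_\zeta(\nu)u=\theta_\zeta\bigl(\nu\,\theta_{\zeta^{-1}}(u)\bigr)=\zeta(\theta_{\zeta^{-1}}(u))\,\theta_\zeta(\nu)=\varepsilon(u)\theta_\zeta(\nu),$$
and $\theta_\zeta(\nu)$ is a right integral. So is $s(\nu)$, since $s(\nu)u=s(s(u)\nu)=\varepsilon(u)s(\nu)$. Hence $s(\nu)=c\,\theta_\zeta(\nu)$ with $c\in k^\times$: on any $Q$, $s(\nu)$ acts as $c\nu$ acts on $Q\otimes k_\zeta$.

**Step 2: the norm map.** *Purpose: define it.* For $Q\in\operatorname{mod}\mathcal G$, multiplication by $\nu$ has image in the invariants $Q^{\mathcal G}$ and kills every $wq-\zeta(w)q$. With $w=\theta_{\zeta^{-1}}(u)$ these elements are $\theta_{\zeta^{-1}}(u)q-\varepsilon(u)q$; they span the kernel of the map from $Q\otimes k_{\zeta^{-1}}$ to its coinvariants. So we get a natural map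
$$\nu_Q:(Q\otimes k_{\zeta^{-1}})_{\mathcal G}\to Q^{\mathcal G}.$$

**Step 3: $\nu_Q$ is bijective for projective $Q$.** *Purpose: projectives should be invisible.* For $Q=H$ the source is $H/(\ker\zeta)H=H/\ker\zeta$, a line spanned by the class of $1$, which maps to $\nu$; and $H^{\mathcal G}=k\nu$. Pass to direct sums and direct summands.

**Step 4: for $Q=\operatorname{Hom}_k(M,N)$, $\operatorname{coker}\nu_Q=\underline{\operatorname{Hom}}_{\mathcal G}(M,N)$.** *Purpose: bring in stable maps.* We have $Q^{\mathcal G}=\operatorname{Hom}_{\mathcal G}(M,N)$ and must show that $\nu Q$ is the set of maps that factor through projectives. Given $f\in Q$, extend it to a linear map $\tilde f$ on an injective hull $I\supset M$. Restriction is $H$-linear, so $\nu f=(\nu\tilde f)|_M$ with $\nu\tilde f\in\operatorname{Hom}_{\mathcal G}(I,N)$; thus $\nu f$ factors through the projective $I$. Conversely, if $P$ is projective, so is $\operatorname{Hom}_k(P,N)\cong P^*\otimes N$, and Step 3 gives $\operatorname{Hom}_{\mathcal G}(P,N)=\nu\operatorname{Hom}_k(P,N)$. Composing with a $\mathcal G$-map $M\to P$,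 which is an $H$-linear operation, shows that every map factoring through $P$ lies in $\nu Q$.

**Step 5: if $0\to Q'\to P\to Q\to0$ is exact with $P$ projective, then $\ker\nu_Q\cong\operatorname{coker}\nu_{Q'}$.** *Purpose: produce the $\Omega$.* Coinvariants are right exact and invariants are left exact, so the snake lemma gives an exact sequence $\ker\nu_P\to\ker\nu_Q\to\operatorname{coker}\nu_{Q'}\to\operatorname{coker}\nu_P$. The outer terms vanish by Step 3.

**Step 6: $(\operatorname{coker}\nu_Q)^*\cong\ker\nu_{Q^*\otimes k_\zeta}$.** *Purpose: dualize.* The transpose of $\nu_Q$ is a map $(Q^*)_{\mathcal G}\to(Q^*\otimes k_\zeta)^{\mathcal G}$ sending the class of $f$ to $f(\nu\,\cdot)=s(\nu)f$ (as $s^2=1$). By Step 1 this is $c$ times the action of $\nu$ on $f$ regarded in $Q^*\otimes k_\zeta$. So the transpose is $c\,\nu_{Q^*\otimes k_\zeta}$, and its kernel is $(\operatorname{coker}\nu_Q)^*$.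

**Step 7: assembly.** Let $P$ be a projective cover of $M$ and $Q=\operatorname{Hom}_k(M,N)$. By the trace pairing, $Q^*\otimes k_\zeta\cong\operatorname{Hom}_k(N,M\otimes k_\zeta)$. Apply Step 5 to
$$0\to\operatorname{Hom}_k(N,\Omega M\otimes k_\zeta)\to\operatorname{Hom}_k(N,P\otimes k_\zeta)\to\operatorname{Hom}_k(N,M\otimes k_\zeta)\to0,$$
whose middle term is projective. With Steps 4 and 6,
$$\underline{\operatorname{Hom}}_{\mathcal G}(M,N)^*\cong\ker\nu_{\operatorname{Hom}_k(N,M\otimes k_\zeta)}\cong\operatorname{coker}\nu_{\operatorname{Hom}_k(N,\Omega M\otimes k_\zeta)}=\underline{\operatorname{Hom}}_{\mathcal G}(N,\Omega M\otimes k_\zeta).$$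
Every step is natural in $N$. This proves (i).

For (ii), $\zeta=\varepsilon$ by Lemma 2. Take the projective cover $P$ in $\operatorname{mod}G_rT$; it is projective over $G_r$. As $\nu$ is $T$-invariant, multiplication by $\nu$ commutes with $T$, so all the maps above are $T$-equivariant. Now take $T$-invariants: by (2), the invariants of $\underline{\operatorname{Hom}}_{G_r}$ are $\underline{\operatorname{Hom}}_{G_rT}$, and for a torus the invariants of a dual space are the dual of the invariants. $\square$

**Lemma 4.** $\tau M\cong\Omega^2M\otimes k_\zeta$ on the stable AR quiver of $\operatorname{mod}\mathcal G$, and $\tau M\cong\Omega^2M$ on $\Gamma_s(G_rT)$.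

*Proof.* Write $S=\Omega(-)\otimes k_\zeta$ in the first case and $S=\Omega$ in the second. Let $M$ be indecomposable non-projective. We produce a map $w:M\to SM$ with the same property as the connecting map of the almost split triangle, and compare the two.

*Construction of $w$.* Let $\varphi$ be the linear form on $\underline{\operatorname{End}}(M)$ with $\varphi(\operatorname{rad})=0$ and $\varphi(1)=1$. Lemma 3 with $N=M$ gives $0\neq w\in\underline{\operatorname{Hom}}(M,SM)\cong\underline{\operatorname{End}}(M)^*$ corresponding to $\varphi$. By naturality in $N$, for $h:X\to M$ the map $wh\in\underline{\operatorname{Hom}}(X,SM)\cong\underline{\operatorname{Hom}}(M,X)^*$ corresponds to $g\mapsto\varphi(hg)$. If $h$ is not a stable split epimorphism, no $hg$ is invertible, so all $hg$ lie in the radical and $wh=0$.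

*Comparison.* Let $\tau M\to E\xrightarrow{\pi}M\xrightarrow{w'}\tau M[1]$ be the triangle of the almost split sequence. By Lemma 1(i), $\pi$ is not a stable split epimorphism, so $w\pi=0$ and $w=uw'$ for some $u:\tau M[1]\to SM$. Conversely, complete $w$ to a triangle $E'\xrightarrow{\pi'}M\xrightarrow{w}SM\to E'[1]$. As $w\pi'=0$ and $w\ne0$, $\pi'$ is not a stable split epimorphism. So $w'\pi'=0$ by Lemma 1(i), and $w'=u'w$ for some $u'$. Then $w=(uu')^jw$ and $w'=(u'u)^jw'$ for all $j$, and $w,w'\neq0$. So neither $uu'$ nor $u'u$ is nilpotent. They lie in the local finite-dimensional algebras $\underline{\operatorname{End}}(SM)$ and $\underline{\operatorname{End}}(\tau M[1])$, where a non-nilpotent element is invertible. Hence $u$ is an isomorphism, and $\tau M\cong SM[-1]=\Omega SM$. $\square$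

## 7. Ext-groups over $U_0(\mathfrak g)$ grow polynomially

**Lemma 5.** Let $\mathfrak g$ be a finite-dimensional restricted Lie algebra and $M,N\in\operatorname{mod}U_0(\mathfrak g)$. For $\epsilon\in\{0,1\}$ there is $f_\epsilon\in\mathbb Q[t]$ with $\dim\operatorname{Ext}^{2n+\epsilon}_{U_0(\mathfrak g)}(M,N)=f_\epsilon(n)$ for $n\gg0$.

Two examples from above: for $k[x]/(x^p)$ and $M=N=k$, $f_0=f_1=1$; for $k[x,y]/(x^p,y^p)$, $f_0=2t+1$ and $f_1=2t+2$.

*Proof.* We have $\operatorname{Ext}^*(M,N)\cong\operatorname{Ext}^*(k,Q)$ with $Q=\operatorname{Hom}_k(M,N)$. It suffices to show that $\operatorname{Ext}^*_{U_0(\mathfrak g)}(k,Q)$ is finitely generated over a polynomial ring all of whose generators have degree $2$: its even and odd parts are then finitely generated graded modules over a polynomial ring which, after halving degrees, is generated in degree $1$, and Hilbert's theorem applies.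

**Step 1: a tower of algebras.** *Purpose: pass from $U(\mathfrak g)$, whose cohomology is finite-dimensional, to $U_0(\mathfrak g)$, one central element at a time.* Let $x_1,\dots,x_d$ be a basis of $\mathfrak g$ and $z_i=x_i^p-x_i^{[p]}\in U(\mathfrak g)$. The $z_i$ are central, the augmentation kills them, and by PBW $U(\mathfrak g)$ is free over $k[z_1,\dots,z_d]$ (on the monomials $x_1^{a_1}\cdots x_d^{a_d}$, $0\le a_i<p$). Put
$$U_i=U(\mathfrak g)/(z_1,\dots,z_i),\qquad W_j=U(\mathfrak g)/(z_l;\ l\ne j).$$
So $U_0=U(\mathfrak g)$ as a member of the tower, and $U_d=U_0(\mathfrak g)$ is the restricted enveloping algebra. By freeness $z_j$ is a central non-zero-divisor in $U_{j-1}$ and in $W_j$; moreover $U_{j-1}/(z_j)=U_j$ and $W_j/(z_j)=U_d$. There is a natural surjection $U_{j-1}\to W_j$.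

**Step 2: an exact sequence.** *Purpose: compare Ext before and after killing $z_j$.* Let $A\in\{U_{j-1},W_j\}$, $z=z_j$, $\bar A=A/(z)$. Let $F\to k$ be a projective resolution over $A$ and $\bar F=F/zF$, a complex of projective $\bar A$-modules. The long exact sequence of $0\to F\xrightarrow{z}F\to\bar F\to0$, with $z$ acting as $0$ on $H_0(F)=k$, gives $H_0(\bar F)=k$, $H_1(\bar F)\cong k$ via the connecting map, and $H_i(\bar F)=0$ otherwise. Truncation yields a triangle in $D(\bar A)$:
$$k[1]\to\bar F\to k\xrightarrow{\ \chi\ }k[2].$$
For an $\bar A$-module $Q$, $\operatorname{Hom}_{\bar A}(\bar F,Q)=\operatorname{Hom}_A(F,Q)$. As $\bar F$ is a complex of projectives in non-negative homological degrees, $\operatorname{Hom}_{D(\bar A)}(\bar F,Q[n])=\operatorname{Ext}^n_A(k,Q)$. If $P\to k$ is a projective resolution over $\bar A$, the map $\bar F\to k$ lifts to $\bar F\to P$, and $F\to\bar F\to P$ is a comparison of resolutions; so the map induced on Ext is inflation. Applying $\operatorname{Hom}_{D(\bar A)}(-,Q[n])$ to the triangle we get an exact sequence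
$$\operatorname{Ext}^{n-2}_{\bar A}(k,Q)\xrightarrow{\ \cdot\chi\ }\operatorname{Ext}^n_{\bar A}(k,Q)\xrightarrow{\ \inf\ }\operatorname{Ext}^n_A(k,Q).\tag{4}$$

*Example.* For $\mathfrak g=kx$, $x^{[p]}=0$: $A=k[x]$, $z=x^p$, $F=(k[x]\xrightarrow{x}k[x])$, and $\bar F=(k[x]/(x^p)\xrightarrow{x}k[x]/(x^p))$ has $H_0=k$ and $H_1=kx^{p-1}$. The class $\chi$ is represented, up to sign, by $0\to k\to k[x]/(x^p)\xrightarrow{x}k[x]/(x^p)\to k\to0$.

**Step 3: compatibility.** *Purpose: have all these classes come from $U_d$, where they commute.* Let $\chi_j\in\operatorname{Ext}^2_{U_d}(k,k)$ be the class obtained from $A=W_j$. We claim that the inflation of $\chi_j$ along $U_j\to U_d$ is the class obtained from $A=U_{j-1}$. Let $F,F'$ be projective resolutions of $k$ over $U_{j-1}$ and $W_j$. A comparison map $F\to F'$ along $U_{j-1}\to W_j$ commutes with $z_j$ and induces a $U_j$-linear map $F/z_jF\to F'/z_jF'$. This is the identity on $H_0=k$ and, by naturality of the connecting map, on $H_1=k$. So it is a quasi-isomorphism compatible with the truncation triangles, with identity maps on $k[1]$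 and $k$. Hence the third maps of the triangles agree in $D(U_j)$, which is the claim.

**Step 4: finite generation.** *Purpose: climb the tower.* $\operatorname{Ext}^*_{U_d}(k,k)$ is graded commutative because $U_d$ is a Hopf algebra, so the $\chi_j$, having even degree, commute. Let $R_i$ be the polynomial ring in $\chi_1,\dots,\chi_i$, acting on $E_i=\operatorname{Ext}^*_{U_i}(k,Q)$ by right Yoneda multiplication with the inflations of the $\chi_j$ to $U_i$. Inflation along $U_{i-1}\to U_i$ is induced by an exact functor, so it respects Yoneda products; and inflation from $U_d$ to $U_{i-1}$ is the composite of those from $U_d$ to $U_i$ and from $U_i$ to $U_{i-1}$. Hence $\inf:E_i\to E_{i-1}$ is $R_{i-1}$-linear. By (4) for $A=U_{i-1}$ and Step 3 its kernel is $E_i\chi_i$. So $E_i/E_i\chi_i$ embeds $R_{i-1}$-linearly into $E_{i-1}$.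

Start: $E_0=\operatorname{Ext}^*_{U(\mathfrak g)}(k,Q)=H^*(\mathfrak g,Q)$ is finite-dimensional, by the Chevalley–Eilenberg complex. Induction: suppose $E_{i-1}$ is finitely generated over the Noetherian ring $R_{i-1}$. Then so is its submodule $E_i/E_i\chi_i$. Choose homogeneous $e_1,\dots,e_s\in E_i$ whose classes generate it. A homogeneous $\xi\in E_i$ has the form $\sum e_lr_l+\xi'\chi_i$ with $r_l\in R_{i-1}$ and $\deg\xi'=\deg\xi-2$. As $E_i$ vanishes in negative degrees, induction on the degree shows that $e_1,\dots,e_s$ generate $E_i$ over $R_i$. Take $i=d$. $\square$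

## 8. The exclusion of $\mathbb Z[D_\infty]$

Suppose $\Theta\cong\mathbb Z[D_\infty]$ is a component of $\Gamma_s(G_1T)$, with $A_n,B_n,D_n$ and the triangles (3) from Section 2. By Lemma 4, $A_n\cong\Omega^{-2n}A_0$ and $B_n\cong\Omega^{-2n}B_0$. By fact 2, $\dim\mathcal V_{\mathfrak g}(\Theta)=2$. For $\lambda\in X(T)$ put $X_\lambda=A_0\otimes k_{p\lambda}$.

**Step 1: only $A_0$ itself meets the fork.** *Purpose: show that the sum over all twists has a single defect.* The claim is:

*If $X_\lambda[\epsilon]$ is isomorphic to $A_m$ or $B_m$ for some $\epsilon\in\{0,1\}$, $m\in\mathbb Z$, then $\lambda=0$, $\epsilon=0$, $m=0$, and $X_\lambda[\epsilon]\cong A_0$.*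

*A symmetry of $\Theta$.* Let $\rho=(-\otimes k_{p\lambda})[\epsilon]$, an autoequivalence of the stable category. For non-projective indecomposables $X,Y$, a map factoring as $X\to P\to Y$ with $P$ projective is a composite of two radical maps, so it lies in $\operatorname{rad}^2$. Thus $\operatorname{rad}/\operatorname{rad}^2$ can be computed in the stable category, and $\rho$ induces an automorphism of the quiver $\Gamma_s(G_1T)$. It commutes with $\tau=\Omega^2$. Since $\rho A_0\in\Theta$, it restricts to an automorphism of $\Theta$.

*Its effect on the fork.* $\rho$ maps $D_{-1}$, the unique predecessor of $A_0$, to the unique predecessor of $A_m$ (or $B_m$), which is $D_{m-1}$. The vertices $A_{n+1},B_{n+1}$ are exactly the successors of $D_n$ that have only one predecessor: the remaining successor lies over the vertex $d$ of $D_\infty$, which has two neighbors. So $\rho\{A_0,B_0\}=\{A_m,B_m\}$. If $\rho A_0=A_m$, then $\rho^2A_0=\rho\tau^{-m}A_0=\tau^{-m}A_m=A_{2m}$. If $\rho A_0=B_m$ and $\rho B_0=A_m$, then $\rho^2A_0=\rho\tau^{-m}B_0=\tau^{-m}A_m=A_{2m}$. In both cases $\Omega^{-2\epsilon}(A_0\otimes k_{2p\lambda})\cong\Omega^{-4m}A_0$,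 that is,
$$A_0\otimes k_{2p\lambda}\cong\Omega^tA_0,\qquad t=2\epsilon-4m.$$

*The case $t\neq0$ is impossible.* Applying powers of $\Omega$ gives $\Omega^{i+t}A_0\cong\Omega^iA_0\otimes k_{2p\lambda}$ for all $i\in\mathbb Z$. So $\dim\Omega^iA_0$ is periodic in $i$, hence bounded, say by $C$. The projective cover of $\Omega^iA_0$ has dimension $\dim\Omega^iA_0+\dim\Omega^{i+1}A_0\le2C$. So $\mathcal F(A_0)$ has a projective resolution over $G_1$ with terms of bounded dimension, and its complexity is at most $1$. But its complexity is $\dim\mathcal V_{\mathfrak g}(A_0)=2$, a contradiction.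

*The case $t=0$.* Then $\epsilon=2m$, so $\epsilon=m=0$, and $A_0\otimes k_{2p\lambda}\cong A_0$. The finite non-empty set of $T$-weights of $A_0$ is stable under translation by $2p\lambda$. As $X(T)$ is torsion-free, $\lambda=0$. Then $X_\lambda[\epsilon]=A_0$, which is not isomorphic to $B_0$. This proves the claim.

**Step 2: the recurrence over $G_1$.** *Purpose: turn the fork into an alternating sequence with one defect.* For $n\in\mathbb Z$ put
$$e(n)=\dim\underline{\operatorname{Hom}}_{G_1}(A_0,A_n)-\dim\underline{\operatorname{Hom}}_{G_1}(A_0,B_n).$$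
By (2) this equals $\sum_\lambda\bigl(\dim\underline{\operatorname{Hom}}_{G_1T}(X_\lambda,A_n)-\dim\underline{\operatorname{Hom}}_{G_1T}(X_\lambda,B_n)\bigr)$, with finitely many non-zero terms. Apply Lemma 1(ii) with $X=X_\lambda$ to $M=A_{n+1}$ and to $M=B_{n+1}$, and subtract. The terms $\dim\underline{\operatorname{Hom}}_{G_1T}(X_\lambda,D_n)$ cancel. Summing over $\lambda$,
$$e(n)+e(n+1)=\sum_\lambda\bigl(\mathbf 1_{X_\lambda\cong A_{n+1}}+\mathbf 1_{X_\lambda[1]\cong A_{n+1}}-\mathbf 1_{X_\lambda\cong B_{n+1}}-\mathbf 1_{X_\lambda[1]\cong B_{n+1}}\bigr).$$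
By Step 1 the only non-zero term on the right is $\mathbf 1_{X_0\cong A_0}$, which occurs when $n+1=0$. So
$$e(n)+e(n+1)=\delta_{n,-1}\qquad(n\in\mathbb Z),\tag{5}$$
and therefore
$$e(n)=(-1)^ne(0)\ (n\ge0),\qquad e(-n)=(-1)^{n-1}e(-1)\ (n\ge1),\qquad e(-1)+e(0)=1.\tag{6}$$

**Step 3: $e(0)=0$.** *Purpose: confront the positive half with polynomial growth.* For $n\ge1$ and $Y\in\{A_0,B_0\}$, $\underline{\operatorname{Hom}}_{G_1}(A_0,\Omega^{-2n}Y)\cong\operatorname{Ext}^{2n}_{G_1}(A_0,Y)$. So
$$e(n)=\dim\operatorname{Ext}^{2n}_{G_1}(A_0,A_0)-\dim\operatorname{Ext}^{2n}_{G_1}(A_0,B_0),$$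
which by Lemma 5 agrees with a polynomial in $n$ for $n\gg0$. By (6) this polynomial takes the values $(-1)^ne(0)$ for large $n$. It is bounded on large integers, hence constant; so $e(0)=-e(0)$ and $e(0)=0$.

**Step 4: $e(-1)=0$.** *Purpose: do the same with the negative half, where duality converts maps into Ext.* For $n\ge1$, Lemma 3(ii) gives
$$\underline{\operatorname{Hom}}_{G_1}(A_0,\Omega^{2n}Y)^*\cong\underline{\operatorname{Hom}}_{G_1}(\Omega^{2n}Y,\Omega A_0)\cong\underline{\operatorname{Hom}}_{G_1}(\Omega^{2n-1}Y,A_0)\cong\operatorname{Ext}^{2n-1}_{G_1}(Y,A_0).$$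
Since $A_{-n}\cong\Omega^{2n}A_0$ and $B_{-n}\cong\Omega^{2n}B_0$,
$$e(-n)=\dim\operatorname{Ext}^{2n-1}_{G_1}(A_0,A_0)-\dim\operatorname{Ext}^{2n-1}_{G_1}(B_0,A_0),$$
again a polynomial in $n$ for $n\gg0$, by the odd part of Lemma 5. By (6) it equals $(-1)^{n-1}e(-1)$, so $e(-1)=0$ as in Step 3.

Thus $e(-1)+e(0)=0$, which contradicts (6). So no component is isomorphic to $\mathbb Z[D_\infty]$. With fact 1 and the examples of Section 4, Theorem A is proved. $\blacksquare$

## 9. Forked trees for infinitesimal groups, and $G_rT$ for odd $p$

The same argument gives two further theorems. Neither is needed for Theorem A. An infinitesimal group scheme $\mathcal G$ has *height at most $r$* if $y^{p^r}=0$ for all $y$ in the augmentation ideal of $k[\mathcal G]$; for example, $G_r$ has height at most $r$. Then $(\zeta-1)^{p^r}=0$ in $k[\mathcal G]$, so $\zeta^{p^r}=1$. Call a $G_r$-module *$\Omega$-periodic* if it is isomorphic, in the stable category, to $\Omega^t$ of itself for some $t\ge1$.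

**Theorem B.** Let $\mathcal G$ be an infinitesimal group scheme over $k$. Assume either (i) $p$ is odd, or (ii) $p=2$, $\mathcal G$ has height $\le1$ and $\zeta=1$. Then no component of the stable AR quiver of $\operatorname{mod}\mathcal G$ is isomorphic to $\mathbb Z[\Delta]$ (trivial valuation) with $\Delta$ forked.

**Theorem C.** Let $G$ be connected reductive, $p$ odd, $r\ge1$. No component of $\Gamma_s(G_rT)$ whose modules are not $\Omega$-periodic over $G_r$ is isomorphic to $\mathbb Z[D_\infty]$.

**Finite generation in higher height.** Lemma 5 is replaced by the following theorem of Friedlander–Suslin (Invent. Math. 127 (1997)): if $\mathcal G$ has height at most $r$ (with $r\ge1$), then $\operatorname{Ext}^*_{\mathcal G}(M,N)$ is finitely generated over a polynomial ring with generators in degrees $2p^{i-1}$, $1\le i\le r$. Suppose all these degrees divide $2Q$. Replace each generator $y$ by its power $y^{2Q/\deg y}$ of degree $2Q$. The original ring is finite over the polynomial ring in these powers, so Ext is finitely generated over the latter. Splitting by residues of the degree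 modulo $2Q$ and using Hilbert's theorem, we get, for each fixed $s$:
$$\dim\operatorname{Ext}^{2Qm+s}_{\mathcal G}(M,N)\ \text{ agrees with a polynomial in } m \text{ for } m\gg0.\tag{7}$$

*Proof of Theorem B.* Let $\mathcal G$ have height at most $r$, $r\geq 1$ (with $r=1$ in case (ii)), and suppose $\Theta\cong\mathbb Z[\Delta]$ is a component with $\Delta$ forked. Define $A_n,B_n,D_n$ as in Section 2, so (3) holds. By Lemma 4, $\tau=\Omega^2(-)\otimes k_\zeta$.

**Step 1: the step width.** *Purpose: remove the twist by $\zeta$ without losing the sign.* Let $Q=p^r$ in case (i) and $Q=1$ in case (ii). Then $Q$ is odd, $\zeta^Q=1$, so $\tau^Q=\Omega^{2Q}$ on objects. The degrees $2p^{i-1}$, $1\le i\le r$, divide $2Q$ (in case (ii) the only degree is $2$), so (7) holds.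

**Step 2: $A_0[1]$ is not isomorphic to any $A_m$ or $B_m$.** *Purpose: guarantee a single defect.* Otherwise $\rho=[1]$ induces, as in Section 8, an automorphism of $\Theta$ commuting with $\tau$, and it maps $D_{-1}$, the unique predecessor of $A_0$, to $D_{m-1}=\tau^{-m}D_{-1}$. Hence $\rho^{2Q}D_{-1}=D_{2Qm-1}$. But $\rho^{2Q}=\Omega^{-2Q}=\tau^{-Q}$ on objects, so $\rho^{2Q}D_{-1}=D_{Q-1}$. So $2Qm-1=Q-1$ and $2m=1$, which is absurd.

**Step 3: the contradiction.** Put $e(n)=\dim\underline{\operatorname{Hom}}(A_0,A_n)-\dim\underline{\operatorname{Hom}}(A_0,B_n)$. Lemma 1(ii) with $X=A_0$, applied to both triangles (3), gives (5) by Step 2, hence (6). Since $A_{Qm}\cong\Omega^{-2Qm}A_0$ and $B_{Qm}\cong\Omega^{-2Qm}B_0$, for $m\ge1$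
$$e(Qm)=\dim\operatorname{Ext}^{2Qm}_{\mathcal G}(A_0,A_0)-\dim\operatorname{Ext}^{2Qm}_{\mathcal G}(A_0,B_0).$$
This agrees with a polynomial in $m$ for $m\gg0$ by (7) and equals $(-1)^{Qm}e(0)=(-1)^me(0)$ because $Q$ is odd. So $e(0)=0$. By Lemma 3(i), for $Y\in\{A_0,B_0\}$,
$$\underline{\operatorname{Hom}}(A_0,\Omega^{2Qm}Y)^*\cong\underline{\operatorname{Hom}}(\Omega^{2Qm}Y,\Omega A_0\otimes k_\zeta)\cong\operatorname{Ext}^{2Qm-1}_{\mathcal G}(Y,A_0\otimes k_\zeta).$$
So
$$e(-Qm)=\dim\operatorname{Ext}^{2Qm-1}_{\mathcal G}(A_0,A_0\otimes k_\zeta)-\dim\operatorname{Ext}^{2Qm-1}_{\mathcal G}(B_0,A_0\otimes k_\zeta)$$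
agrees with a polynomial in $m$ for $m\gg0$. By (6) it equals $(-1)^{Qm-1}e(-1)=-(-1)^me(-1)$, so $e(-1)=0$. This contradicts $e(-1)+e(0)=1$. $\blacksquare$

*Proof of Theorem C.* Suppose $\Theta\cong\mathbb Z[D_\infty]$ is a component of $\Gamma_s(G_rT)$ whose modules are not $\Omega$-periodic over $G_r$. Define $A_n,B_n,D_n$ as before and $X_\lambda=A_0\otimes k_{p^r\lambda}$. By Lemma 4, $\tau=\Omega^2$, so $A_n\cong\Omega^{-2n}A_0$ and $B_n\cong\Omega^{-2n}B_0$.

**Step 1: only $A_0$ itself meets the fork.** *Purpose: as in Section 8, with periodicity in place of complexity.* Suppose $X_\lambda[\epsilon]\cong A_m$ or $B_m$ with $\epsilon\in\{0,1\}$. The functor $\rho=(-\otimes k_{p^r\lambda})[\epsilon]$ induces an automorphism of $\Theta$ commuting with $\tau$, and the argument of Section 8, which used only the shape of $\mathbb Z[D_\infty]$, gives $A_0\otimes k_{2p^r\lambda}\cong\Omega^tA_0$ with $t=2\epsilon-4m$. If $t\ne0$, restriction to $G_r$, where $k_{2p^r\lambda}$ is trivial, shows that $A_0$ is $\Omega$-periodic over $G_r$, which is excluded. So $t=0$, hence $\epsilon=m=0$. The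 set of $T$-weights of $A_0$ is stable under translation by $2p^r\lambda$, so $\lambda=0$, and $X_\lambda[\epsilon]=A_0\not\cong B_0$.

**Step 2: the recurrence.** *Purpose: obtain (5) and (6) again.* Put $e(n)=\dim\underline{\operatorname{Hom}}_{G_r}(A_0,A_n)-\dim\underline{\operatorname{Hom}}_{G_r}(A_0,B_n)$. By (2), summing Lemma 1(ii) with $X=X_\lambda$ over $\lambda$ and using Step 1 gives (5), hence (6).

**Step 3: the contradiction.** *Purpose: use (7) along $n=Qm$ with $Q=p^{r-1}$.* The degrees $2p^{i-1}$, $1\le i\le r$, divide $2Q$, so (7) holds for $G_r$; and $Q$ is odd because $p$ is. For $m\ge1$,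
$$e(Qm)=\dim\operatorname{Ext}^{2Qm}_{G_r}(A_0,A_0)-\dim\operatorname{Ext}^{2Qm}_{G_r}(A_0,B_0),$$
and, by Lemma 3(ii),
$$e(-Qm)=\dim\operatorname{Ext}^{2Qm-1}_{G_r}(A_0,A_0)-\dim\operatorname{Ext}^{2Qm-1}_{G_r}(B_0,A_0).$$
Both agree with polynomials in $m$ for $m\gg0$. By (6) they equal $(-1)^{m}e(0)$ and $-(-1)^{m}e(-1)$, since $Q$ is odd. So $e(0)=e(-1)=0$, contradicting $e(-1)+e(0)=1$. $\blacksquare$

The oddness of $Q$ is used only in the last lines: for even $Q$ one would have $(-1)^{Qm}=1$, so the values $e(Qm)$ would be constant, and this argument would give no contradiction.
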